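\title{Counterexamples to Cameron's Greedy Conjecture}

\begin{abstract}
The greedy algorithm builds a base for a finite permutation group by repeatedly fixing a point in a longest orbit of the current pointwise stabilizer. Cameron's Greedy Conjecture asserts that for primitive groups a base obtained in this way is at most a constant times larger than a smallest base. We disprove the conjecture: for all $b\ge 3$ and $s\ge 1$ there is an affine primitive group of base size $b$ in which every greedy base has size at least $b-1+s$. The groups are iterated wreath products in product action. Each layer forces the algorithm to fix a point whose stabilizer contains the previous layer as a direct factor, and a count of regular orbits shows that the base size does not grow.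
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G\le\operatorname{Sym}(\Omega)$ be a finite permutation group of degree $n=|\Omega|$. A \emph{base} for $G$ is a subset $\mathcal B\subseteq\Omega$ whose pointwise stabilizer $G_{(\mathcal B)}$ is trivial, and the \emph{base size} $b(G)$ is the size of a smallest base. An element of $G$ is determined by the images of the points of a base, so $b(G)$ is the number of points needed to tell the elements of $G$ apart, and $|G|\le n^{b(G)}$.

The \emph{greedy algorithm} constructs a base one point at a time. Start with $\mathcal B_0=\emptyset$; for $i\ge1$ choose a point $\beta_i$ in a longest orbit of $G_{(\mathcal B_{i-1})}$ and put $\mathcal B_i=\mathcal B_{i-1}\cup\{\beta_i\}$; stop as soon as the pointwise stabilizer is trivial. A base obtained in this way, for some choice of the $\beta_i$, is a \emph{greedy base}, and the \emph{greedy base size} $\mathcal G(G)$ is the size of a largest greedy base. By the orbit-stabilizer theorem, each step makes the next stabilizer as small as a single point can make it.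

It is easy to see that the algorithm cannot do very badly. Let $\{\gamma_1,\dots,\gamma_b\}$ be a base of size $b=b(G)$ and let $H\le G$. The $H$-orbit of the tuple $(\gamma_1,\dots,\gamma_b)$ has length $|H|$ and lies in the product of the $H$-orbits of the $\gamma_i$, so some $H$-orbit has length at least $|H|^{1/b}$. A greedy step therefore replaces $H$ by a subgroup of order at most $|H|^{1-1/b}$. After $k$ steps the stabilizer has order at most $\exp(e^{-k/b}\,b\ln n)$, which is at most $e^{b}$ once $k\ge b\ln\ln n$, and each further step at least halves the order. This is the shape of a theorem of Blaha (1992): every finite permutation group satisfies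
\[
\mathcal G(G)\le\lceil b(G)\log\log|\Omega|\rceil+b(G),
\]
and up to a constant this bound is best possible for general permutation groups.

Recall that $G$ is \emph{primitive} if it is transitive and the only $G$-invariant equivalence relations on $\Omega$ are equality and the universal relation. In the first primitive examples the algorithm is optimal. In $\operatorname{Sym}(n)$ the pointwise stabilizer of a set is transitive on the remaining points, and in $\mathrm{AGL}_d(p)$ the pointwise stabilizer of a nonempty set fixes its affine span and is transitive on the complement; so in both groups there is, up to symmetry, only one way to choose a point that is not yet fixed, and $\mathcal G(G)=b(G)$. The same equality holds for every transitive group with $b(G)\le2$ (Theorem~\ref{thm:B}). Moreover, primitivity excludes the simplest ways of assembling a bad example from smaller groups, since a direct product $A\times E$ is intransitive on a disjoint union $\Phi_1\sqcup\Phi_2$ and preserves the relation ``same first coordinate'' on $\Phi_1\times\Phi_2$. This makes the following conjecture, posed in \cite{FGFS}, a natural guess.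

\begin{quote}
\textbf{Cameron's Greedy Conjecture.} There is an absolute constant $c$ such that $\mathcal G(G)\le c\,b(G)$ for every finite primitive permutation group $G$.
\end{quote}

We show that the conjecture is false. It fails already for base size $3$, and in our examples every greedy base is large, not only the largest one. A primitive group is \emph{affine} if it has an elementary abelian normal subgroup that acts regularly.

\begin{theorem}\label{thm:A}
For every $b\ge3$ and every $s\ge1$ there is a finite affine primitive group $G$ with $b(G)=b$ such that every greedy base of $G$ has size at least $b-1+s$. In particular, there are primitive groups with $b(G)=3$ and $\mathcal G(G)$ arbitrarily large, so no constant $c$ as in Cameron's Greedy Conjecture exists.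
\end{theorem}

The next theorem places these examples in context. The \emph{iterated logarithm} is defined by $\log^*x=0$ for $x\le1$ and $\log^*x=1+\log^*(\log_2x)$ for $x>1$; it is a nondecreasing function. The \emph{socle} of a group is the product of its minimal normal subgroups.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] The value $3$ is best possible: if $G$ is transitive and $b(G)\le2$, then $\mathcal G(G)=b(G)$.
\item[(2)] For fixed $b\ge3$ the groups in Theorem~\ref{thm:A} can be chosen, for each $s$, of degree $n=n(s)$ such that every greedy base has size at least $(1-o(1))\log^*n$ as $s\to\infty$.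
\item[(3)] There are also non-affine examples: for every $s\ge1$ there is a primitive group $G$ with nonabelian socle, $b(G)=4$, and every greedy base of size at least $s+3$.
\end{enumerate}
\end{theorem}

All the examples come from one construction. A \emph{regular orbit} is an orbit of points with trivial stabilizer, a group acting on $\Gamma$ acts diagonally on $\Gamma^t$, and the product action of a wreath product is recalled in Section~\ref{sec:tools}.

\begin{theorem}\label{thm:C}
Let $K$ be a $2$-transitive permutation group on a finite set $\Gamma$ with $|\Gamma|=q\ge3$, let $o\in\Gamma$ and $X_0=K_o$. Let $t\ge2$ be such that $X_0$ has at least $q$ regular orbits on $\Gamma^t$. Let $s\ge1$ and let $p$ be a prime with $3s\le p\le q$. Then there is a transitive group $P_s$ of some degree $N_s$ such that $G=K\wr P_s$, in product action on $\Gamma^{N_s}$, is primitive, $b(G)\le t+1$, and every greedy base of $G$ has size at least $s+1+b(X_0)$, where $b(X_0)$ refers to $X_0$ acting on $\Gamma$. If moreover $X_0$ has exactly one regular orbit on $\Gamma^{t-1}$, then $b(G)=t+1$.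
\end{theorem}

The starting observation is that primitivity costs little: $K\wr P$ is primitive for every transitive group $P$, and after its first step the algorithm works with the intransitive group $X_0\wr P$, in which $P$ is ours to choose. We choose it in $s$ rounds. A round turns a group $X$ into a larger group $X'$ with a unique longest orbit, such that the stabilizer of a point in that orbit is a direct product $X\times E$, with $X$ acting on its own coordinates. The algorithm spends a step on $X'$ and then still faces all of $X$, so $s$ rounds cost it $s$ steps. The difficulty is to keep the base size fixed, and for this we follow the number of regular orbits on $t$-tuples through the rounds. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:example} carries out two rounds by hand over $\mathbb F_3$, Sections~\ref{sec:step} and~\ref{sec:tower} prove Theorem~\ref{thm:C}, and Section~\ref{sec:examples} deduces Theorems~\ref{thm:A} and~\ref{thm:B}.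

\section{Greedy sequences and wreath products}\label{sec:tools}

All groups and sets are finite, all sets acted on are nonempty, and all actions are faithful and written on the left.

\subsection{Greedy sequences}

Let $H\le\operatorname{Sym}(\Phi)$, not necessarily transitive. A \emph{greedy sequence} for $H$ is a sequence $\beta_1,\dots,\beta_l$ of points chosen by the greedy algorithm: $\beta_i$ lies in a longest orbit of $H_{(\beta_1,\dots,\beta_{i-1})}$, and the sequence ends as soon as the stabilizer is trivial. A nontrivial stabilizer has an orbit of length greater than $1$, so each $\beta_i$ is a new point and $l$ is the size of the greedy base. Since we want to bound all greedy bases from below, we work with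
\[
g(H,\Phi)=\text{the minimum length of a greedy sequence for $H$},
\]
so that $b(H)\le g(H,\Phi)\le\mathcal G(H)$.

An element of $H$ maps greedy sequences to greedy sequences, because it conjugates the stabilizers and preserves orbit lengths. Suppose that $H\ne1$ has a unique longest orbit, and let $\beta$ be a point of it. Every greedy sequence can then be moved to one that begins with $\beta$, and these are $\beta$ followed by a greedy sequence for $H_\beta$. Hence
\begin{equation}\label{eq:first}
g(H,\Phi)=1+g(H_\beta,\Phi).
\end{equation}
The next lemma says that a direct factor cannot be disposed of faster than on its own.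

\begin{lemma}\label{lem:product}
If $A\le\operatorname{Sym}(\Phi_1)$ and $E\le\operatorname{Sym}(\Phi_2)$, then $g(A\times E,\Phi_1\times\Phi_2)\ge g(A,\Phi_1)$.
\end{lemma}

\begin{proof}
Let $(\alpha_1,\varepsilon_1),\dots,(\alpha_l,\varepsilon_l)$ be a greedy sequence for $A\times E$. The stabilizer of its first $i-1$ points is $A_{(\alpha_1,\dots,\alpha_{i-1})}\times E_{(\varepsilon_1,\dots,\varepsilon_{i-1})}$. The orbits of this group are the products of an orbit of each factor, so a longest orbit is a product of longest orbits, and $\alpha_i$ lies in a longest orbit of $A_{(\alpha_1,\dots,\alpha_{i-1})}$. Also $A_{(\alpha_1,\dots,\alpha_l)}=1$. If $k\le l$ is least with $A_{(\alpha_1,\dots,\alpha_k)}=1$, then $\alpha_1,\dots,\alpha_k$ is a greedy sequence for $A$, and $l\ge k\ge g(A,\Phi_1)$.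
\end{proof}

Upper bounds for the base size will come from regular orbits. For $t\ge1$, listing the points of a base, with repetitions if needed, shows that
\begin{equation}\label{eq:base}
b(H)\le t\quad\text{if and only if}\quad H\text{ has a regular orbit on }\Phi^t .
\end{equation}

\subsection{Wreath products}

Let $H\le\operatorname{Sym}(\Phi)$ with $|\Phi|\ge2$, and let $Q\le\operatorname{Sym}(k)$. For $h=(h_1,\dots,h_k)\in H^k$ and $\sigma\in Q$, let $(h;\sigma)$ be the permutation of $\Phi^k$ that sends $(\varphi_1,\dots,\varphi_k)$ to the tuple $(\psi_1,\dots,\psi_k)$ with $\psi_{\sigma(i)}=h_i\varphi_i$. These permutations form the wreath product $H\wr Q=H^k\rtimes Q$ in \emph{product action}. It has order $|H|^k|Q|$: if $\sigma(i)=j\ne i$, then $(h;\sigma)$ moves any tuple with $\varphi_j\ne h_i\varphi_i$, and if $\sigma=1$ and $h\neq 1$ then $(h;\sigma)$ is not the identity either. We write $C_p\le\operatorname{Sym}(p)$ for the group generated by a $p$-cycle. Two identifications will be used.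

\emph{Tuples.} View a $t$-tuple of points of $\Phi^k$ as a $t\times k$ array and read it by columns. The diagonal action of $H\wr Q$ on $(\Phi^k)^t$ becomes the product action of $H\wr Q$ on $(\Phi^t)^k$, with $H$ acting diagonally on $\Phi^t$.

\emph{Associativity.} Let $Q_1\le\operatorname{Sym}(k_1)$ and $Q_2\le\operatorname{Sym}(k_2)$. An element of $(H\wr Q_1)\wr Q_2$ acts on $(\Phi^{k_1})^{k_2}$ by applying arbitrary elements of $H$ to the $k_1k_2$ entries and moving the entry in position $(i,j)$ to position $(\sigma_j(i),\pi(j))$, where $\sigma_j\in Q_1$ and $\pi\in Q_2$. The permutations $(i,j)\mapsto(\sigma_j(i),\pi(j))$ form the wreath product $Q_1\wr Q_2$ in its \emph{imprimitive action} on $k_1k_2$ points, which is transitive when $Q_1$ and $Q_2$ are. Thus $(H\wr Q_1)\wr Q_2=H\wr(Q_1\wr Q_2)$ on $\Phi^{k_1k_2}$.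

The \emph{type} of $\varphi\in\Phi^k$ is the sequence $(H\varphi_1,\dots,H\varphi_k)$ of $H$-orbits of its entries. The group $Q$ acts on types by permuting coordinates.

\begin{lemma}\label{lem:types}
Let $H\le\operatorname{Sym}(\Phi)$ with $|\Phi|\ge2$, and let $Q\le\operatorname{Sym}(k)$.
\begin{enumerate}
\item[(a)] Two points of $\Phi^k$ lie in the same orbit of $H\wr Q$ if and only if their types lie in the same $Q$-orbit.
\item[(b)] If $H$ has exactly $r$ regular orbits on $\Phi$, then the number of regular orbits of $H\wr Q$ on $\Phi^k$ is the number of $Q$-orbits of sequences in $\{1,\dots,r\}^k$ with trivial stabilizer in $Q$. This number is $(r^p-r)/p$ if $Q=C_p$ with $p$ prime, it is $\binom ra$ if $Q=\operatorname{Sym}(a)$, and it is $0$ if $r\le1$ and $Q\ne1$.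
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\varphi,\psi\in\Phi^k$ and $\sigma\in Q$. There is $h\in H^k$ with $(h;\sigma)\varphi=\psi$ if and only if $\psi_{\sigma(i)}\in H\varphi_i$ for all $i$, that is, if and only if $\sigma$ maps the type of $\varphi$ to the type of $\psi$. This proves (a). Taking $\psi=\varphi$, we see that the stabilizer of $\varphi$ projects onto the stabilizer in $Q$ of its type, with kernel $H_{\varphi_1}\times\dots\times H_{\varphi_k}$. So $\varphi$ has trivial stabilizer if and only if all its entries lie in regular $H$-orbits and its type has trivial stabilizer in $Q$. Numbering the regular orbits $1,\dots,r$ and using (a) gives the first claim of (b).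

If $p$ is prime, a nontrivial element of $C_p$ generates $C_p$, so it fixes only constant sequences; the $r^p-r$ nonconstant sequences fall into regular orbits of length $p$, and constant sequences are fixed. A sequence has trivial stabilizer in $\operatorname{Sym}(a)$ exactly when its entries are distinct, and its orbit is then determined by the set of entries. If $r\le1$ there is at most one sequence, and $Q$ fixes it.
\end{proof}

For a symmetric top group we can also locate the longest orbit. Let $Y\le\operatorname{Sym}(\Psi)$, and let $\tau$ run over the $Y$-orbits on $\Psi$. By Lemma~\ref{lem:types}(a), an orbit of $Y\wr\operatorname{Sym}(a)$ on $\Psi^a$ is given by numbers $n_\tau\ge0$ with $\sum_\tau n_\tau=a$, and consists of the tuples with exactly $n_\tau$ entries in $\tau$ for each $\tau$. Its length is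
\begin{equation}\label{eq:length}
a!\prod_\tau\frac{|\tau|^{n_\tau}}{n_\tau!}=a!\prod_\tau\prod_{k=1}^{n_\tau}\frac{|\tau|}{k}.
\end{equation}
The $k$th use of an orbit $\tau$ contributes the factor $|\tau|/k$, and a longest orbit collects the $a$ largest factors. If $a$ is the number of factors that reach a given threshold, there is no tie.

\begin{lemma}\label{lem:threshold}
Let $Y\le\operatorname{Sym}(\Psi)$ with $|\Psi|\ge2$, let $h>0$, and suppose that $a=\sum_\tau\lfloor|\tau|/h\rfloor\ge1$. Then $Y\wr\operatorname{Sym}(a)$ has a unique longest orbit on $\Psi^a$, namely the one with $n_\tau=\lfloor|\tau|/h\rfloor$ for all $\tau$.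
\end{lemma}

\begin{proof}
For a $Y$-orbit $\tau$ and an integer $k\ge1$ put $v(\tau,k)=|\tau|/k$. By \eqref{eq:length} the length of an orbit is $a!\prod_{S}v$, where $S=\{(\tau,k):k\le n_\tau\}$ has $a$ elements and determines the orbit. The set $S_0$ of pairs with $v(\tau,k)\ge h$ consists of the pairs with $k\le\lfloor|\tau|/h\rfloor$, so it has $a$ elements and belongs to the orbit named in the lemma. If $S\ne S_0$, then $S\setminus S_0$ and $S_0\setminus S$ have the same size $m\ge1$, and $\prod_{S\setminus S_0}v<h^m\le\prod_{S_0\setminus S}v$. Hence $\prod_Sv<\prod_{S_0}v$.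
\end{proof}

Finally, primitivity. By \cite[Lemma 2.7A]{DM}, $K\wr P$ is primitive in product action when $K$ is primitive but not regular and $P$ is transitive. The case that we need has a short proof.

\begin{lemma}\label{lem:primitive}
Let $K\le\operatorname{Sym}(\Gamma)$ be $2$-transitive with $|\Gamma|\ge3$, and let $P\le\operatorname{Sym}(N)$ be transitive. Then $K\wr P$ is primitive on $\Gamma^N$.
\end{lemma}

\begin{proof}
The subgroup $K^N$ is transitive. Let $\sim$ be an invariant equivalence relation other than equality, and take $y\sim z$ with $y_i\ne z_i$ for some $i$. The group $K_{y_i}$ is transitive on $\Gamma\setminus\{y_i\}$, which has at least two points, so some element of $K$ fixes $y_i$ and moves $z_i$. Applied in coordinate $i$, it fixes $y$ and maps $z$ to a tuple $z'$ that differs from $z$ in coordinate $i$ only. Then $z\sim y\sim z'$. The group $K^N$ is transitive on ordered pairs of tuples that differ in coordinate $i$ only, and $P$ moves $i$ to any other coordinate. So any two tuples that differ in a single coordinate are equivalent, and $\sim$ is universal.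
\end{proof}

\section{An example over $\mathbb F_3$}\label{sec:example}

We construct by hand a primitive group of degree $3^{808}$ with base size $3$ in which every greedy base has size at least $4$. Let $X_0=\{\pm1\}$ act on $\mathbb F_3$. It fixes $0$ and has $g(X_0,\mathbb F_3)=1$. We write $r_j$ for the number of regular orbits of the group $X_j$ on pairs of points. The eight nonzero vectors of $\mathbb F_3^2$ form $r_0=4$ regular orbits of $X_0$.

\emph{First round.} The group $Y_1=X_0\wr C_2$ of order $8$ has three orbits on $\mathbb F_3^2$: the zero vector, the orbit $\tau^*$ of the four vectors with exactly one zero entry, and the orbit $\tau'$ of the four vectors with no zero entry. The orbit of interest is $\tau^*$, because the stabilizer of $(0,1)$ is $X_0\times1$, a full copy of $X_0$ acting on the first coordinate. We want to force the algorithm to use $\tau^*$, and to use it once. The factors $|\tau|/k$ of \eqref{eq:length} begin $4,4,2,2,\dots$, with $\tau^*$ and $\tau'$ contributing equally. For $Y_1\wr\operatorname{Sym}(a)$ with $a=1$ or $a=3$ there are two longest orbits. For $a=4$ the longest orbit uses $\tau^*$ twice, and the stabilizer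 interchanges the two copies of $X_0$. The threshold $h=|\tau^*|=4$ gives $a=2$. So let $X_1=Y_1\wr\operatorname{Sym}(2)$ act on $\mathbb F_3^4$. By \eqref{eq:length} its orbits have lengths
\[
1,\quad 8,\quad 8,\quad 16,\quad 16,\quad 32,
\]
for the types $00$, $0\tau^*$, $0\tau'$, $\tau^*\tau^*$, $\tau'\tau'$, $\tau^*\tau'$. The longest orbit contains $(0,1;1,1)$, whose stabilizer is generated by the sign change of the first coordinate and the interchange of the last two. This group is $X_0\times C_2$ acting on $\mathbb F_3\times\mathbb F_3^3$, so $g(X_1,\mathbb F_3^4)\ge2$ by \eqref{eq:first} and Lemma~\ref{lem:product}. By Lemma~\ref{lem:types}(b), $Y_1$ has $(4^2-4)/2=6$ regular orbits on pairs and $r_1=\binom62=15$.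

\emph{Second round.} Let $Y_2=X_1\wr C_2$ act on $(\mathbb F_3^4)^2$, and let $x$ lie in the $X_1$-orbit of length $32$. The stabilizer of $(0,x)$ is $X_1\times(X_1)_x$ and its orbit $\tau^*$ has length $2\cdot32=64$, which we take as $h$. An orbit of $Y_2$ is given by an unordered pair of $X_1$-orbits, and has length $u^2$ if one orbit of length $u$ is repeated and $2uv$ for distinct orbits of lengths $u,v$. All these lengths are powers of $2$. Those below $64$ are $1,16,16,32,32$, obtained by pairing the zero orbit with the orbits of lengths $1,8,8,16,16$; the others are multiples of $64$. Hence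
\[
a=\sum_\tau\lfloor|\tau|/64\rfloor=\frac{3^8-(1+16+16+32+32)}{64}=\frac{6464}{64}=101 .
\]
Let $X_2=Y_2\wr\operatorname{Sym}(101)$ act on $\mathbb F_3^{808}$. By Lemma~\ref{lem:threshold} it has a unique longest orbit, whose points have exactly one of their $101$ entries in $\tau^*$. The stabilizer of such a point with entry $(0,x)$ cannot move that entry, so it has the form $X_1\times E$ on $\mathbb F_3^4\times\mathbb F_3^{804}$, and $g(X_2,\mathbb F_3^{808})\ge1+2=3$. On the other hand, $Y_2$ has $(15^2-15)/2=105$ regular orbits on pairs, so $r_2=\binom{105}{101}>0$ and $b(X_2)\le2$. On single points $X_0$ has one regular orbit, so by Lemma~\ref{lem:types}(b) none of $Y_1,X_1,Y_2,X_2$ has any, and $b(X_2)=2$.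

By associativity $X_2=X_0\wr P$, where $P=((C_2\wr\operatorname{Sym}(2))\wr C_2)\wr\operatorname{Sym}(101)$ is transitive of degree $808$. The group $G=\mathrm{AGL}_1(3)\wr P$ is primitive by Lemma~\ref{lem:primitive} and has point stabilizer $X_2$. So $b(G)=3$, while every greedy base has size at least $4$.

\emph{A third round fails.} Let $\omega$ be the length of a longest orbit of $X_2$. Sign changes alone give $\omega\ge2^{808}$. The threshold is now $h=2\omega$, and for $x$ in a longest orbit the orbit of $(x,x)$ under $X_2\wr C_2$ has length $\omega^2$, so $a\ge\lfloor\omega/2\rfloor\ge2^{807}$. But $X_2\wr C_2$ has fewer than $r_2^2=\binom{105}{4}^2<2^{56}$ regular orbits on pairs, too few to fill $a$ positions with distinct ones. No regular orbit on pairs survives, and the base size grows. The second round succeeded because $105\ge101$; to run $s$ rounds we need a reserve of regular orbits that lasts, and for this the cyclic group $C_2$ and the field $\mathbb F_3$ must be replaced by larger ones.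

\section{One wasted step}\label{sec:step}

Let $X\le\operatorname{Sym}(\Phi)$ be nontrivial with a fixed point $o$. Before describing a round in general, we explain why it has two layers. A symmetric layer alone already wastes a step: Lemma~\ref{lem:threshold} with $Y=X$ and $h=1$ gives $a=|\Phi|$, a point of the longest orbit of $X\wr\operatorname{Sym}(a)$ has exactly one entry equal to $o$, and its stabilizer has the form $X\times E$. The trouble is the cost. For integers $1\le a\le R$ we have
\begin{equation}\label{eq:binom}
\Big(\frac Ra\Big)^a\le\binom Ra\le\Big(\frac{eR}a\Big)^a ,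
\end{equation}
since $(R-i)/(a-i)\ge R/a$ for $0\le i<a$ and $e^a\ge a^a/a!$. Suppose that $X$ has $r\ge1$ regular orbits on $\Phi^t$, and write $r=|\Phi|^\beta$, so that $0\le\beta\le t$. The new group has $\binom ra$ regular orbits on $t$-tuples. If $\beta<1$ this number is $0$. If $\beta\ge1$, then by \eqref{eq:binom} it equals $|\Phi^a|^{\beta'}$ with $\beta-1\le\beta'\le\beta-1+1/\ln|\Phi|$. For $|\Phi|\ge8$ the exponent drops by more than $1/2$ in each round, so after $2t$ rounds no regular orbit on $t$-tuples is left. The base size then grows in proportion to the number of rounds.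

The loss comes from the fact that the orbit $\{o\}$ is as short as possible, so that $a$ is as large as the set acted on. The remedy is to find a point whose stabilizer still has $X$ as a direct factor but whose orbit is long. In $\Psi=\Phi^p$ the point $(o,x,\dots,x)$, with $x$ in a longest $X$-orbit, has this property. The $p$ coordinates must be permuted transitively if the final group is to be primitive, and $C_p$ does this while dividing the number of regular orbits only by about $p$.

\begin{proposition}\label{prop:step}
Let $X\le\operatorname{Sym}(\Phi)$ be nontrivial and fix a point $o\in\Phi$. Let $\omega$ be the length of a longest $X$-orbit, let $p$ be a prime, let $Y=X\wr C_p$ act on $\Psi=\Phi^p$, and put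
\[
h=p\,\omega^{p-1},\qquad a=\sum_\tau\Big\lfloor\frac{|\tau|}h\Big\rfloor ,
\]
where $\tau$ runs over the $Y$-orbits on $\Psi$. Then $1\le a\le|\Phi|^p/h$, and the group $X'=Y\wr\operatorname{Sym}(a)$ acting on $\Phi'=\Psi^a=\Phi^{pa}$ fixes $(o,\dots,o)$ and satisfies $g(X',\Phi')\ge1+g(X,\Phi)$.
\end{proposition}

\begin{proof}
We have $a\le\sum_\tau|\tau|/h=|\Phi|^p/h$. Choose $x$ in an $X$-orbit of length $\omega$. As $X\ne1$ we have $\omega\ge2$, so $x$ does not lie in the orbit $\{o\}$. Let $\psi^*=(o,x,\dots,x)\in\Psi$ and let $\tau^*$ be its $Y$-orbit. A nontrivial element of $C_p$ moves the coordinate $1$, so it does not fix the type $(\{o\},Xx,\dots,Xx)$ of $\psi^*$. Hence the stabilizer of $\psi^*$ lies in $X^p$, and since $X_o=X$,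
\begin{equation}\label{eq:stab}
Y_{\psi^*}=X\times(X_x)^{p-1},
\end{equation}
acting coordinatewise on $\Phi^p$. Therefore
\[
|\tau^*|=\frac{p\,|X|^p}{|X|\,|X_x|^{p-1}}=p\,\omega^{p-1}=h ,
\]
so $\lfloor|\tau^*|/h\rfloor=1$ and $a\ge1$. The group $X'$ fixes $(o,\dots,o)$ because $X$ fixes $o$.

By Lemma~\ref{lem:threshold}, $X'$ has a unique longest orbit, and its points have exactly one entry in $\tau^*$. This orbit contains a point $\beta=(\psi_1,\dots,\psi_a)$ with $\psi_1=\psi^*$ and $\psi_i\notin\tau^*$ for $i>1$. An element of $X'_\beta$ preserves the type of $\beta$, so its permutation of the $a$ positions fixes position $1$. Thus $X'_\beta=Y_{\psi^*}\times E_1$ on $\Psi\times\Psi^{a-1}$, where $E_1$ is the stabilizer of $(\psi_2,\dots,\psi_a)$ in $Y\wr\operatorname{Sym}(a-1)$, and $E_1=1$ if $a=1$. By \eqref{eq:stab}, $X'_\beta=X\times E$ on $\Phi\times\Phi^{pa-1}$ with $E=(X_x)^{p-1}\times E_1$. Now \eqref{eq:first} and Lemma~\ref{lem:product} give $g(X',\Phi')=1+g(X\times E,\Phi')\ge1+g(X,\Phi)$.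
\end{proof}

The proof works for any integer $p\ge2$. That $p$ is prime is used only to count regular orbits with Lemma~\ref{lem:types}(b).

\section{The tower: proof of Theorem~\ref{thm:C}}\label{sec:tower}

Let $K,\Gamma,q,o,X_0,t,s,p$ be as in Theorem~\ref{thm:C}. The group $X_0$ is transitive on the $q-1\ge2$ points of $\Gamma\setminus\{o\}$, so it is nontrivial. Put $N_0=1$. Given a nontrivial group $X_j$ on $\Phi_j=\Gamma^{N_j}$ that fixes $(o,\dots,o)$, let $\omega_j$ be the length of a longest orbit, let $a_{j+1}$ be the number $a$ of Proposition~\ref{prop:step} for $X_j$ and $p$, and put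
\[
X_{j+1}=(X_j\wr C_p)\wr\operatorname{Sym}(a_{j+1})\ \text{ on }\ \Phi_{j+1}=\Gamma^{N_{j+1}},\qquad N_{j+1}=p\,a_{j+1}N_j .
\]
By associativity $X_j=X_0\wr P_j$, where $P_0=1$ and $P_{j+1}=(P_j\wr C_p)\wr\operatorname{Sym}(a_{j+1})$ in its imprimitive action on $N_{j+1}$ points. Each $P_j$ is transitive, and $P_j\ne1$ for $j\ge1$. Let $G=K\wr P_s$ act on $\Gamma^{N_s}$.

\subsection{Primitivity and greedy bases}

The group $G$ is primitive by Lemma~\ref{lem:primitive}. An element $(h;\sigma)$ fixes $(o,\dots,o)$ if and only if every $h_i$ fixes $o$, so the point stabilizer is $X_0\wr P_s=X_s$. Since $G$ is transitive and nontrivial, a smallest base can be moved to contain $(o,\dots,o)$, and \eqref{eq:first} applies. Hence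
\begin{equation}\label{eq:reduce}
b(G)=1+b(X_s),\qquad g(G,\Phi_s)=1+g(X_s,\Phi_s).
\end{equation}
Applying Proposition~\ref{prop:step} $s$ times gives $g(X_s,\Phi_s)\ge s+g(X_0,\Gamma)\ge s+b(X_0)$. So every greedy base of $G$ has size at least $s+1+b(X_0)$.

\subsection{The size of the symmetric layers}

It remains to determine the base size of $X_s$. The loss of regular orbits in a round is governed by $a_{j+1}$, which is small when the longest orbit of $X_j$ is nearly as long as $\Phi_j$. This is where $2$-transitivity enters a second time.

\begin{lemma}\label{lem:a}
For all $j\ge0$ we have $p\,a_{j+1}<q^{2N_j}$.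
\end{lemma}

\begin{proof}
Write $N=N_j$. The subgroup $X_0^{N}$ of $X_j$ is transitive on the $(q-1)^N$ tuples with no entry equal to $o$, so $\omega_j\ge(q-1)^N$. Proposition~\ref{prop:step} gives
\[
p\,a_{j+1}\le\frac{q^{pN}}{(q-1)^{(p-1)N}}=q^N\Big(1+\frac1{q-1}\Big)^{(p-1)N}.
\]
Since $p\le q$, we have $\big(1+\frac1{q-1}\big)^{p-1}<e^{(p-1)/(q-1)}\le e<3\le q$.
\end{proof}

Thus $a_{j+1}$ is less than $|\Phi_j|^2$, although the symmetric layer is placed over the set $\Phi_j^p$ of size $|\Phi_j|^p$. On the scale of exponents used in Section~\ref{sec:step}, a round costs at most $3/p$ instead of about $1$.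

\subsection{Counting regular orbits}

\begin{lemma}\label{lem:regular}
Let $r_j$ be the number of regular orbits of $X_j$ on $\Phi_j^t$, and let $\beta_j=1-3j/p$. Then $r_j\ge q^{\beta_jN_j}$ for $0\le j\le s$.
\end{lemma}

\begin{proof}
For $j=0$ this is the hypothesis $r_0\ge q$. Suppose that the bound holds for some $j<s$, and write $r=r_j$, $N=N_j$, $a=a_{j+1}$. Since $3s\le p$ we have $\beta_{j+1}\ge0$ and $\beta_j>0$, so $r>1$, that is, $r\ge2$. The diagonal action of $X_{j+1}$ on $\Phi_{j+1}^t$ is the product action of $(X_j\wr C_p)\wr\operatorname{Sym}(a)$ on $((\Phi_j^t)^p)^a$. Two applications of Lemma~\ref{lem:types}(b) give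
\[
r_{j+1}=\binom Ra,\qquad R=\frac{r^p-r}p\ge\frac{r^p}{2p},
\]
where the inequality holds because $r^{p-1}\ge2$. By Lemma~\ref{lem:a}, $2pa<2q^{2N}\le q^{3N}$. Therefore
\[
\frac Ra\ge\frac{r^p}{2pa}\ge q^{p\beta_jN-3N}=q^{pN\beta_{j+1}}\ge1 .
\]
So $1\le a\le R$, and \eqref{eq:binom} gives $r_{j+1}\ge(R/a)^a\ge q^{paN\beta_{j+1}}=q^{\beta_{j+1}N_{j+1}}$.
\end{proof}

Since $\beta_s\ge0$, we obtain $r_s\ge1$. Then $b(X_s)\le t$ by \eqref{eq:base}, and $b(G)\le t+1$ by \eqref{eq:reduce}.

Suppose finally that $X_0$ has exactly one regular orbit on $\Gamma^{t-1}$. The diagonal action of $X_s$ on $\Phi_s^{t-1}$ is the product action of $X_0\wr P_s$ on $(\Gamma^{t-1})^{N_s}$, and $P_s\ne1$. By the last case of Lemma~\ref{lem:types}(b) there is no regular orbit, so $b(X_s)>t-1$ by \eqref{eq:base}. Hence $b(X_s)=t$ and $b(G)=t+1$. This completes the proof of Theorem~\ref{thm:C}.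

\begin{remark}
The numerical hypotheses serve only the upper bound for $b(G)$. The $q$ regular orbits on $\Gamma^t$ provide the initial exponent $\beta_0=1$, the inequality $p\le q$ bounds $a_{j+1}$ in Lemma~\ref{lem:a}, and $3s\le p$ makes the exponent last for $s$ rounds. Some condition of the last kind is needed: the tower of Section~\ref{sec:example} has $q=3$, $p=2$, $t=2$ and $r_0=4\ge q$, and there $b(X_3)>2$.
\end{remark}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:examples}

\subsection{Affine examples}\label{sub:affine}

\begin{proof}[Proof of Theorem~\ref{thm:A}]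
Let $m=b-2\ge1$ and let $p\ge3s$ be a prime; then $p$ is odd. We apply Theorem~\ref{thm:C} with $K=\mathrm{AGL}_m(p)$ acting on $\Gamma=\mathbb F_p^m$, with $q=p^m\ge p\ge3$, $o=0$, $X_0=\mathrm{GL}_m(p)$ and $t=m+1$. The group $K$ is $2$-transitive, because translations are transitive on $\Gamma$ and $X_0$ is transitive on nonzero vectors.

A tuple of vectors has trivial stabilizer in $X_0$ if and only if it spans $\Gamma$. Indeed, a linear map that fixes a spanning set is the identity, and if the span $W$ is proper, then the map that is $1$ on $W$ and $-1$ on a complement of $W$ is a nontrivial element of the stabilizer. It follows that $b(X_0)=m$, and that the points of $\Gamma^{m}=\Gamma^{t-1}$ with trivial stabilizer are the ordered bases of $\Gamma$, which form one orbit. A point of $\Gamma^{m+1}$ with trivial stabilizer is an $m\times(m+1)$ matrix of rank $m$, on which $X_0$ acts by left multiplication, and two such matrices lie in the same orbit if and only if they have the same row space. So the regular orbits on $\Gamma^t$ correspond to the $m$-dimensional subspaces of $\mathbb F_p^{m+1}$, of which there are $(p^{m+1}-1)/(p-1)=1+p+\dots+p^m\ge q$.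

Theorem~\ref{thm:C} now gives a primitive group $G=\mathrm{AGL}_m(p)\wr P_s$ with $b(G)=t+1=b$ in which every greedy base has size at least $s+1+m=b-1+s$. If $T$ is the translation subgroup of $K$, then $V=T^{N_s}\cong\mathbb F_p^{mN_s}$ is an elementary abelian normal subgroup of $G$ that acts regularly on $\Gamma^{N_s}$. So $G=V\rtimes X_s$ is affine, with $X_s=\mathrm{GL}_m(p)\wr P_s$. For $b=3$ we obtain $\mathcal G(G)/b(G)\ge(s+2)/3$ for every $s$, and the conjecture fails.
\end{proof}

\subsection{Base size at most two}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
If $b(G)=0$, then $G$ is trivial and the algorithm chooses no point. If a nontrivial group $H$ has a regular orbit, then this orbit has the largest possible length $|H|$, so every longest orbit is regular and the algorithm stops after one step. This settles the case $b(G)=1$. Let $b(G)=2$. Some point stabilizer has a regular orbit, and since $G$ is transitive all point stabilizers are conjugate, so all of them do; they are nontrivial because $b(G)>1$. After any first point the algorithm therefore takes exactly one more step.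
\end{proof}

Transitivity cannot be dropped when $b(G)=2$: for $b=3$ the point stabilizers $X_s$ of Section~\ref{sub:affine} have base size $2$ and all their greedy bases have size at least $s+1$, by \eqref{eq:reduce}.

\subsection{The degree of the examples}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
In Section~\ref{sub:affine} let $p$ be the least prime with $p\ge3s$. Bertrand's postulate (for $k\ge2$ there is a prime strictly between $k$ and $2k$) gives $p<6s$. Put $n_j=q^{N_j}$ and $e_j=\log_2n_j\ge\log_23>1$, so that $n=n_s$ is the degree of $G$. By Lemma~\ref{lem:a} and $N_j\le q^{N_j}$,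
\[
N_{j+1}=p\,a_{j+1}N_j<q^{2N_j}N_j\le n_j^3,
\]
and since $\log_2q\le q\le n_j$ we get $e_{j+1}=N_{j+1}\log_2q\le n_j^4=2^{4e_j}$. To absorb the factor $4$, put $w_j=8e_j$. Then
\[
w_{j+1}\le2^{4e_j+3}\le2^{8e_j}=2^{w_j},
\]
because $e_j>1$. Hence $\log^*w_{j+1}\le1+\log^*w_j$, and $n=2^{e_s}\le2^{w_s}$ gives
\[
\log^*n\le1+s+\log^*w_0,\qquad w_0=8m\log_2p<8(b-2)\log_2(6s).
\]
We have $\log^*x\le x$ for $x\ge0$: this holds for $x\le2$, and for $x>2$ it follows by induction on $\log^*x$ from $1+\log_2x\le x$. So $\log^*w_0\le w_0=o(s)$ for fixed $b$, and $\log^*n\le(1+o(1))s$. Every greedy base has size at least $b-1+s\ge s\ge(1-o(1))\log^*n$.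
\end{proof}

\subsection{Non-affine examples}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $p\ge\max(5,3s)$ be a prime, and let $K=\mathrm{PGL}_2(p)$ act by fractional linear maps on the projective line $\Gamma=\mathbb F_p\cup\{\infty\}$, so that $q=p+1$. Take $o=\infty$. Then $X_0=\mathrm{AGL}_1(p)$ consists of the $p(p-1)$ maps $x\mapsto\lambda x+\mu$ with $\lambda\ne0$. It is transitive on $\mathbb F_p$, and $x\mapsto1/x$ moves $\infty$, so $K$ is $2$-transitive. In $X_0$ the stabilizer of a point of $\mathbb F_p$ has order $p-1>1$, and the stabilizer of two distinct points of $\mathbb F_p$ is trivial. So a tuple has trivial stabilizer if and only if it contains two distinct points of $\mathbb F_p$. Thus $b(X_0)=2$, and the $p(p-1)$ points of $\Gamma^2$ with trivial stabilizer form one regular orbit. A triple has nontrivial stabilizer if it is $(\infty,\infty,\infty)$, or if it has some $x\in\mathbb F_p$ in a nonempty set of positions and $\infty$ in the others; there are $1+7p$ such triples. The number of regular orbits on $\Gamma^3$ is therefore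
\[
\frac{(p+1)^3-1-7p}{p(p-1)}=\frac{p^2+3p-4}{p-1}=p+4\ge q .
\]
Theorem~\ref{thm:C} with $t=3$ gives a primitive group $G=K\wr P_s$ with $b(G)=4$ in which every greedy base has size at least $s+3$.

The group $T=\mathrm{PSL}_2(p)$ is normal in $K$, and it is nonabelian simple because $p\ge5$. So $M=T^{N_s}$ is normal in $G$. A normal subgroup of a direct product of nonabelian simple groups is the product of some of the factors, and $G$ permutes the $N_s$ factors of $M$ transitively by conjugation, as $P_s$ is transitive. Hence $M$ is a minimal normal subgroup of $G$, and the socle of $G$, which contains $M$, is nonabelian.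

Suppose that $G$ had an abelian regular normal subgroup $V$. Then $M\cap V$ is normal in $G$ and is not $M$, so $M\cap V=1$ and $M$ centralizes $V$. Fix a point $\alpha$. For $c\in M$ choose $v\in V$ with $v\alpha=c\alpha$. Then $v^{-1}c$ fixes $\alpha$ and commutes with the transitive group $V$, so it fixes every point, and $c=v\in V$. This contradicts $M\cap V=1$, so $G$ is not affine.
\end{proof}

\begin{remark}
For fixed base size $b\ge3$, Blaha's theorem bounds $\mathcal G(G)$ from above by a quantity of order $\log\log n$, while our examples give a lower bound of order $\log^*n$. We do not determine the optimal growth rate of $\mathcal G(G)$ for primitive groups.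
\end{remark}

\begin{thebibliography}{9}

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{FGFS}
\emph{Finite Groups, Fusion Systems and Applications},
\texttt{https://ems.press/content/serial-article-files/51362}.

\end{thebibliography}
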